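\title{A Banach space with the $p$-approximation property for all $p<1$ that fails the approximation property}


\begin{abstract}
A Banach space has the $p$-approximation property if, for every compactly supported Radon probability $\mu$, the identity can be approximated in $L_p(\mu)$ by bounded operators of finite rank. For $p\ge1$ this is equivalent to the approximation property. We construct a separable Banach space of trivial type that fails the approximation property and has the $p$-approximation property for every $0<p<1$. The approximating operators are random projections of large norm whose values at each fixed vector have bounded $p$-th moment. We also show, using series with Cauchy coefficients, that the $p$-approximation property forces a null tensor to have trace zero under a logarithmic summability condition, and that the exponent of the logarithm is sharp.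
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are real or complex and are denoted by $\mathbb K$; $\mathbb E$ is expectation. Let $X$ be a Banach space. It has the \emph{approximation property} (AP) if for every compact set $K\subset X$ there are bounded finite-rank linear operators $T_n$ on $X$ with $T_nx\to x$ for all $x\in K$. One can weaken this by asking for approximation on average. Let $0<p<\infty$ and let $\mu$ be a Radon probability on $X$, that is, a Borel probability measure that is inner regular with respect to compact sets. The space $X$ has the \emph{$L_p(\mu)$-approximation property} if for every $\varepsilon>0$ there is a bounded finite-rank linear operator $T$ with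
\[
\int_X\|x-Tx\|^p\,d\mu(x)<\varepsilon ,
\]
and it has the \emph{$p$-approximation property} ($p$-AP) if this holds for every Radon probability $\mu$ with compact support. Two facts are known.
\begin{itemize}
\item[(F1)] If $X$ has the $p$-AP for some $0<p<\infty$, then it has the $L_p(\mu)$-approximation property for every Radon probability $\mu$ with bounded support.
\item[(F2)] For $1\le p<\infty$ the $p$-AP is equivalent to the AP. In fact, if $X$ fails the AP, then there is a compactly supported discrete probability $\mu$ such that $X$ fails the $L_1(\mu)$-approximation property.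
\end{itemize}
For $p<1$ H\"older's inequality gives $\int\|x-Tx\|^p\,d\mu\le(\int\|x-Tx\|\,d\mu)^p$, so by (F2) the AP implies the $p$-AP. The issue is the converse.

For $1<r\le2$, $X$ has \emph{type $r$} if there is a constant $\tau$ such that
\[
\mathbb E\Big\|\sum_{i=1}^n\varepsilon_ix_i\Big\|^r\le\tau^r\sum_{i=1}^n\|x_i\|^r
\]
for all $n$ and all $x_1,\dots,x_n\in X$, where the $\varepsilon_i$ are independent uniform signs. It has \emph{trivial type} if it has type $r$ for no $r>1$, and \emph{nontrivial type} otherwise. The following question is posed in \cite{SAP}.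

\medskip
\noindent\textbf{Question.} \emph{Fix $0<p<1$. Is the $p$-AP equivalent to the AP for all Banach spaces of trivial type?}
\medskip

To see what changes at $p=1$, and why type enters, we use duality. Call a pair of sequences $x_n\in X$, $x_n^*\in X^*$ a \emph{null tensor} if $\sum\|x_n\|\|x_n^*\|<\infty$ and $\sum_nx_n^*(x)x_n=0$ for all $x\in X$; its \emph{trace} is $\sum_nx_n^*(x_n)$. By Grothendieck's trace criterion \cite[Theorem 1.e.4]{LT}, if every null tensor has trace $0$, then on every compact set the identity is a uniform limit of finite-rank operators, and in particular $X$ has the AP. If $T=\sum_i\varphi_i(\cdot)y_i$ has finite rank, then $\sum_nx_n^*(Tx_n)=\sum_i\varphi_i\big(\sum_nx_n^*(y_i)x_n\big)=0$. Hence, with $c_n=\|x_n^*\|$,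
\begin{equation}\label{eq:nulltensor}
\Big|\sum_nx_n^*(x_n)\Big|=\Big|\sum_nx_n^*(x_n-Tx_n)\Big|\le\sum_nc_n\|x_n-Tx_n\|\qquad(T\text{ of finite rank}).
\end{equation}
Normalize so that $\|x_n\|=1$ and $\sum c_n=1$. The right side of \eqref{eq:nulltensor} is then $\int\|x-Tx\|\,d\mu$ for $\mu=\sum c_n\delta_{x_n}$, and with (F1) this explains why the $1$-AP implies the AP. For $p<1$ the same measure only controls $\sum c_n\|x_n-Tx_n\|^p$, which does not see a set of indices of small mass on which $\|x_n-Tx_n\|$ is very large. A better test measure is the law of $\sum c_n\vartheta_nx_n$ with independent Cauchy coefficients $\vartheta_n$: their tails are of order $1/y$, so the largest term of the series has the size of the $\ell_1$-sum in \eqref{eq:nulltensor} with fixed probability (Section~\ref{sec:cauchy}). This series converges when $X$ has nontrivial type, and then the $p$-AP implies the AP. Since type does not appear in the definitions, one may guess that it is only a convenience of this argument. It is not.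

\begin{theorem}\label{thm:main}
There is a separable Banach space $X$ of trivial type (it contains the spaces $\ell_1^n$ uniformly) that fails the AP and has the $p$-AP for every $0<p<1$. Moreover, there are finite-dimensional subspaces $E_1\subset E_2\subset\cdots$ with dense union in $X$ and, for each $m$, a finite probability space $\Omega_m$ and bounded operators $T_{m,\omega}\colon X\to E_m$ $(\omega\in\Omega_m)$ with $T_{m,\omega}|_{E_m}=\mathrm{id}$, such that for each $p\in(0,1)$ there is $C_p<\infty$ with
\begin{equation}\label{eq:moment}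
\mathbb E_\omega\|T_{m,\omega}x\|^p\le C_p\|x\|^p\qquad(x\in X,\ m\ge1).
\end{equation}
Consequently $X$ has the $L_p(\mu)$-approximation property for every Radon probability $\mu$ with $\int\|x\|^p\,d\mu<\infty$.
\end{theorem}

So the answer is no for every $0<p<1$, and one space serves for all $p$. Note that \eqref{eq:moment} cannot hold with $p=1$: the averages $\bar T_m=\mathbb E_\omega T_{m,\omega}$ would be finite-rank operators with $\|\bar T_m\|\le C_1$ and $\bar T_m|_{E_m}=\mathrm{id}$, so $\|x-\bar T_mx\|\le(1+C_1)\operatorname{dist}(x,E_m)\to0$, which is the AP.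

The second theorem says what the $p$-AP does imply. A \emph{standard Cauchy} variable is a real random variable with density $\frac1{\pi(1+y^2)}$.

\begin{theorem}\label{thm:trace}
\textup{(i)} Let $X$ be a Banach space with the $p$-AP for some $0<p<1$. Let $(x_n),(x_n^*)$ be a null tensor with $\|x_n\|=1$ and $c_n=\|x_n^*\|>0$. If $\sum_nc_n\vartheta_nx_n$ converges in probability for independent standard Cauchy variables $\vartheta_n$, then $\sum_nx_n^*(x_n)=0$. This applies in particular if $\sum c_n\log(1+1/c_n)<\infty$, and it applies whenever $X$ has nontrivial type.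

\textup{(ii)} The logarithmic condition has the sharp exponent: the space $X$ of Theorem~\ref{thm:main} admits a null tensor $(x_n),(x_n^*)$ with $\sum_nx_n^*(x_n)=1$ and, for $c_n=\|x_n\|\|x_n^*\|$, $\sum c_n(\log(1/c_n))^\gamma<\infty$ for every $0<\gamma<1$.
\end{theorem}

In any null tensor one may delete the zero terms and normalize $\|x_n\|=1$, so part (i) and the trace criterion give the statement made above.

\begin{corollary}\label{cor:type}
For Banach spaces of nontrivial type and $0<p<1$, the $p$-AP is equivalent to the AP.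
\end{corollary}

The space $X$ is an increasing union of finite-dimensional spaces, each obtained from the previous one by the same step. Section~\ref{sec:step} studies this step and shows both sides of Theorem~\ref{thm:main} on it by hand. Sections~\ref{sec:param} and~\ref{sec:space} fix the parameters and iterate, Section~\ref{sec:trace} proves the failure of the AP and the trivial type, Section~\ref{sec:random} proves \eqref{eq:moment}, and Section~\ref{sec:cauchy} proves Theorem~\ref{thm:trace}.

\section{One step of the construction}\label{sec:step}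

For a finite set $I$ and $a,b\in\mathbb K^I$ put $\langle a,b\rangle=\sum_ia_ib_i$, $|a|_2=(\sum|a_i|^2)^{1/2}$ and $|a|_\infty=\max|a_i|$. We write $1_{i=j}$ for $1$ if $i=j$ and $0$ otherwise.

\subsection{Block systems}

Let $D=|I|$ be a power of $2$. The Sylvester--Hadamard matrices are given by $\mathcal H_1=(1)$, $\mathcal H_{2D}=\left(\begin{smallmatrix}\mathcal H_D&\mathcal H_D\\ \mathcal H_D&-\mathcal H_D\end{smallmatrix}\right)$; both the rows and the columns of $\mathcal H_D$ are pairwise orthogonal. Index the columns by $I$ and let $H\subset\{\pm1\}^I$ be the set of rows. Given $\eta^1,\dots,\eta^N\in\{\pm1\}^I$, the \emph{$b$-th block} is the family $\{\eta^bh:h\in H\}$ of coordinatewise products; it is an orthogonal family. Let $0<\kappa<1$. The union $\Gamma$ of the $N$ blocks is a \emph{$\kappa$-block system} if $|\langle\eta^bh,\eta^{b'}h'\rangle|\le\kappa D$ whenever $b\ne b'$. Then the $D'=ND$ vectors are distinct, $|\langle\rho,\sigma\rangle|\le\kappa D$ for all $\rho\ne\sigma$ in $\Gamma$, and we write $b(\rho)$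 for the block of $\rho$.

\begin{example}
Let $D=4$, $\eta^1=(1,1,1,1)$, $\eta^2=(1,1,1,-1)$. The set $H$ consists of $(1,1,1,1)$, $(1,-1,1,-1)$, $(1,1,-1,-1)$, $(1,-1,-1,1)$ and is closed under products, so $\langle h,\eta^2h'\rangle=\langle hh',\eta^2\rangle\in\{2,2,2,-2\}$. These eight vectors form a $\frac12$-block system with two blocks.
\end{example}

\begin{lemma}\label{lem:block}
Let $\Gamma$ be a $\kappa$-block system.
\begin{itemize}
\item[(a)] $\sum_{b(\rho)=b}\rho_i\rho_j=D\,1_{i=j}$ for each block $b$; hence $\sum_{\rho\in\Gamma}\rho_i\rho_j=D'1_{i=j}$.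
\item[(b)] $\big|\sum_\rho\lambda_\rho\rho\big|_2^2\le D\sum|\lambda_\rho|^2+\kappa D\big(\sum|\lambda_\rho|\big)^2$ for all scalars $\lambda_\rho$.
\item[(c)] If $N\ge2/\kappa$, then $\frac1{D'}\sum_\rho|\langle a,\rho\rangle|\ge|a|_2/\sqrt{8\kappa D}$ for all $a\in\mathbb K^I$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sum is $\eta^b_i\eta^b_j\sum_hh_ih_j$, and the columns of $\mathcal H_D$ are orthogonal. (b) The left side is $\sum_{\rho,\sigma}\lambda_\rho\overline{\lambda_\sigma}\langle\rho,\sigma\rangle$; bound the diagonal and the off-diagonal terms separately.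

(c) Let $|a|_2=1$. By (a), $\frac1{D'}\sum_\rho|\langle a,\rho\rangle|^2=1$; we show that half of this mass comes from small terms. Let $A=\{\rho:|\langle a,\rho\rangle|^2\ge2\kappa D\}$. Choose unimodular $\lambda_\rho$ with $\lambda_\rho\langle a,\rho\rangle=|\langle a,\rho\rangle|$. By the Cauchy--Schwarz inequality and (b),
\[
|A|\sqrt{2\kappa D}\le\Big\langle a,\sum_{\rho\in A}\lambda_\rho\rho\Big\rangle\le\big(D|A|+\kappa D|A|^2\big)^{1/2},
\]
so $|A|\le1/\kappa$. Since $|\langle a,\rho\rangle|^2\le D$, the set $A$ contributes at most $D/(\kappa D')=1/(\kappa N)\le\frac12$ to the average of squares. Therefore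
\[
\frac1{D'}\sum_\rho|\langle a,\rho\rangle|\ge\frac1{D'}\sum_{\rho\notin A}\frac{|\langle a,\rho\rangle|^2}{\sqrt{2\kappa D}}\ge\frac1{2\sqrt{2\kappa D}}.\qedhere
\]
\end{proof}

For a single block and $a=h\in H$ the average in (c) is $1=|a|_2/\sqrt D$. So many almost orthogonal blocks gain the factor $(8\kappa)^{-1/2}$.

\subsection{The extension}

Let $E$ be a normed space with a basis $(e_i)_{i\in I}$, $\|e_i\|\le1$. Let $\Gamma$ be a $\kappa$-block system, $\theta\ge1$, and $t=\theta/D$. Let $E'$ be the vector space with basis $(e'_\rho)_{\rho\in\Gamma}$, identified with $\mathbb K^\Gamma$, and let $\|\cdot\|_{\ell_1(\Gamma)}$ be the $\ell_1$-norm of the coordinates. The vectors $R_i=(\rho_i)_{\rho\in\Gamma}$ satisfy $\langle R_i,R_j\rangle=D'1_{i=j}$ by Lemma~\ref{lem:block}(a), so they are linearly independent, and we may regard $E$ as a subspace of $E'$ through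
\begin{equation}\label{eq:embed}
t\,e_i=\frac1{D'}R_i=\frac1{D'}\sum_{\rho\in\Gamma}\rho_ie'_\rho .
\end{equation}
We give $E'$ the largest norm that is at most $\|\cdot\|_E$ on $E$ and at most $1$ on each $e'_\rho$:
\begin{equation}\label{eq:norm}
\|z\|_{E'}=\min\big\{\|y\|_E+\|z-y\|_{\ell_1(\Gamma)}:\ y\in E\big\}.
\end{equation}
The minimum exists because the function of $y$ is continuous and tends to infinity with $\|y\|_E$; it vanishes only if $y=0$ and $z=y$, so \eqref{eq:norm} is a norm. We call $E'$ the \emph{extension of $E$ by $(\Gamma,\theta)$}. A \emph{weight} is a function $w\colon\{1,\dots,N\}\to[0,\infty)$ with $\frac1N\sum_bw(b)=1$, and $T^w\colon E'\to E$ is the linear map with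
\[
T^we'_\rho=t\,w(b(\rho))\sum_{i\in I}\rho_ie_i .
\]

\begin{lemma}\label{lem:ext}
Suppose that $N\ge2/\kappa$ and $\delta=\theta\sqrt{8\kappa}\le1$.
\begin{itemize}
\item[(a)] $\|y\|_E\le\delta\|y\|_{\ell_1(\Gamma)}$ for $y\in E$, and $\|\cdot\|_{E'}=\|\cdot\|_E$ on $E$.
\item[(b)] For a linear map $A$ from $E'$ to a normed space, $\|A\|=\max(\|A|_E\|,\max_\rho\|Ae'_\rho\|)$.
\item[(c)] For every weight $w$, $T^w$ is a projection onto $E$ with $\|T^w\|\le\theta\max w$. For $w\equiv1$ the projection $P=T^w$ has, in the basis $(e'_\rho)$, the symmetric matrix $\frac1{D'}\sum_iR_iR_i^{T}$, with entries $P_{\rho\sigma}=\langle\rho,\sigma\rangle/D'$.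
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $y=\sum a_ie_i$, \eqref{eq:embed} gives $y=\frac1{tD'}\sum_\rho\langle a,\rho\rangle e'_\rho$, so $\|y\|_{\ell_1(\Gamma)}\ge|a|_2/(t\sqrt{8\kappa D})$ by Lemma~\ref{lem:block}(c). Hence $\|y\|_E\le\sum|a_i|\le\sqrt D\,|a|_2\le tD\sqrt{8\kappa}\,\|y\|_{\ell_1(\Gamma)}$, and $tD=\theta$. For $z\in E$, the choice $y=z$ in \eqref{eq:norm} gives $\|z\|_{E'}\le\|z\|_E$, while $\|y\|_E+\|z-y\|_{\ell_1(\Gamma)}\ge\|y\|_E+\|z-y\|_E\ge\|z\|_E$ for all $y\in E$ because $\delta\le1$.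

(b) If $C$ is the maximum, then $\|Az\|\le C\|y\|_E+C\|z-y\|_{\ell_1(\Gamma)}$ for all $y\in E$, so $\|A\|\le C$. The reverse inequality follows from (a) and $\|e'_\rho\|_{E'}\le1$.

(c) By \eqref{eq:embed} and Lemma~\ref{lem:block}(a),
\[
T^we_j=\frac1{D'}\sum_ie_i\sum_bw(b)\sum_{b(\rho)=b}\rho_i\rho_j=\frac D{D'}\sum_bw(b)\,e_j=e_j .
\]
Also $\|T^we'_\rho\|\le tD\max w=\theta\max w$, and this number is at least $1$, so (b) gives the norm bound. Finally $Pe'_\sigma=t\sum_i\sigma_ie_i=\frac1{D'}\sum_i\sigma_iR_i$.
\end{proof}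

Part (c) is the reason for using blocks: each block alone reproduces the identity on $E$, so there is a large convex family of projections to randomize over. For the rest of this section let $E=\ell_1(I)$ with its unit basis and coordinate functionals $f_i$, where norms can be computed exactly. This is the first step of the construction.

\subsection{Every projection onto $E$ is large}\label{sub:large}

Let $T\colon E'\to E$ be any projection. Take the normalized trace of $T|_E$ and substitute \eqref{eq:embed}:
\[
1=\frac1D\sum_if_i(Te_i)=\frac1{D'}\sum_\rho\Big(\theta^{-1}\sum_i\rho_if_i\Big)(Te'_\rho)\le\frac1{\theta D'}\sum_\rho\|Te'_\rho\|,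
\]
because $\sum_i\rho_if_i$ has norm $1$ on $\ell_1(I)$. So the average of $\|Te'_\rho\|$ is at least $\theta$. To disprove the AP we must also handle operators with range outside $E$. The tool is one more observation: $\theta^{-1}\sum_i\rho_if_i(Pe'_\sigma)=\langle\rho,\sigma\rangle/D$ is $1_{\rho=\sigma}$ up to $\kappa$. Thus $\theta^{-1}\sum_i\rho_if_i\circ P$ is close to the $\rho$-th coordinate functional on the vectors $e'_\sigma$, and it has modulus $1/\theta$ on the vectors $e_j$. The normalized trace on $E$ is therefore close to a normalized trace on $E'$, with an error of order $\|T\|/\theta$. Along a tower of extensions with $\sum1/\theta_m<\infty$ the traces converge, and the limit separates the identity from the finite-rank operators.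

\subsection{Random projections are small on each vector}\label{sub:small}

Let $N$, $n$, $k$ be powers of $2$ with $n,k\le N$. Cut $\{1,\dots,N\}$ into intervals of length $n$, let $\omega$ be uniform in $\{1,\dots,N\}$, let $w$ be $N/n$ on the interval that contains $\omega$ and $0$ elsewhere, and let $T=T^w$. Test $T$ on $z_k=\frac1k(e'_{\rho_1}+\dots+e'_{\rho_k})$, where $b(\rho_j)=jN/k$.
\begin{itemize}
\item If $kn\le N$, then $k$ of the $N/n$ intervals contain one of the blocks $b(\rho_j)$ and the others contain none. So $\|Tz_k\|=\theta N/(kn)$ with probability $kn/N$ and $Tz_k=0$ otherwise, and $\mathbb E\|Tz_k\|^p=\theta^p(kn/N)^{1-p}$. For $p<1$ this is small when $kn/N$ is small; for $p=1$ it is $\theta$.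
\item If $kn\ge N$, then every interval contains $kn/N$ of these blocks, and $Tz_k=t\sum_ig_ie_i$, where $g$ is the average of $kn/N$ vectors of $\Gamma$. Lemma~\ref{lem:block}(b) gives $\|Tz_k\|\le t\sqrt D|g|_2\le\theta\big((N/kn)^{1/2}+\kappa^{1/2}\big)$, which is small when $kn/N$ is large.
\item If $kn=N$, then $\|Tz_k\|=\theta$ for every $\omega$.
\end{itemize}
So at scale $n$ a coefficient much larger than $n/N$ is rarely seen, coefficients much smaller than $n/N$ cancel, and only coefficients of size about $n/N$ do harm. No single scale works for all vectors. The remedy is to average the weights of $L=\theta$ scales that are so far apart that a given coefficient is harmful at one scale at most; the harm is then $\theta/L=1$. The price is that $N$ must leave room for $\theta$ widely separated scales, so $\log N$ is at least of order $\theta$.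

\section{Parameters}\label{sec:param}

At level $m$ we need a dimension $D_m$, a projection constant $\theta_m$ with $\sum1/\theta_m<\infty$, a number of scales $L_m=\theta_m$, a threshold $q_m$ that defines ``much larger'' and ``much smaller'', and an orthogonality defect $\kappa_m$. Consecutive scales will have ratio $q_m^3$, so the largest weight will be $W_m=q_m^{3(L_m-1)}$. For $m\ge1$ put
\begin{gather*}
\theta_m=L_m=2^{5m},\qquad q_m=2^{5m(m+1)},\qquad W_m=q_m^{3(L_m-1)},\qquad D_m=2^{\nu_m},\quad\nu_m=100m^332^m,\\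
N_m=D_{m+1}/D_m,\quad\kappa_m=D_m^{-1/3},\quad t_m=\theta_m/D_m,\quad\delta_m=\theta_m\sqrt{8\kappa_m},\quad M_m=\theta_mW_m,
\end{gather*}
and $D_0=0$.

\begin{lemma}\label{lem:param}
For $m\ge1$:
\begin{itemize}
\item[(P1)] $N_m\ge10$, $N_m\ge2/\kappa_m$, $D_{m-1}\kappa_m\le1$, $\sum_{n\le m}D_n\le2D_m$, and $\nu_{m+1}\le256\nu_m$;
\item[(P2)] $W_m\le D_m\le N_m$;
\item[(P3)] $8\theta_m^2\kappa_m\le1$; hence $\delta_m\le1$, $\theta_m\kappa_m^{1/2}\le1$, $\theta_m\kappa_m\le1$ and $3\kappa_m\le2/\theta_m$;
\item[(P4)] $D_mM_m\delta_k\le2^{-k}$ for $k>m$;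
\item[(P5)] $2D_{m+1}^2<\exp(\kappa_m^2D_m/2)$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\nu_{m+1}/\nu_m=32(1+1/m)^3\in[32,256]$, we have $D_{m+1}\ge D_m^{32}$. So $N_m\ge D_m^{31}$, which exceeds $10$, $2D_m^{1/3}$ and $D_m$, and $D_{m-1}\le D_m^{1/32}\le1/\kappa_m$; the bound on $\sum D_n$ follows from $D_{n+1}\ge10D_n$. Next, $\log_2W_m\le15m(m+1)32^m\le\nu_m$. This proves (P1) and (P2). Condition (P3) reads $10m+3\le\nu_m/3$, which holds, and $\theta_m\kappa_m\le1/(8\theta_m)\le\frac23$. In (P4) the left side increases with $m$, so let $m=k-1$. Using $W_{k-1}\le D_{k-1}$ and $\sqrt8\le2^5$, it is at most $2^{10k}D_{k-1}^2D_k^{-1/6}\le2^{10k}D_{k-1}^{-10/3}$, and $11k\le\frac{10}3\nu_{k-1}$ for $k\ge2$. For (P5), write $\nu=\nu_m\ge3200$. Then $\log(2D_{m+1}^2)\le1+512\nu$, while $\kappa_m^2D_m/2=2^{\nu/3-1}\ge2^{\nu/4}\ge(\nu/4)^3>1+512\nu$.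
\end{proof}

\section{The space and its functionals}\label{sec:space}

We construct sets $I_m$ with $|I_m|=D_m$ and normed spaces $E_m$ with bases $(e^m_i)_{i\in I_m}$, $\|e^m_i\|\le1$. Let $I_1=\{1,\dots,D_1\}$ and let $E_1=\ell_1(I_1)$ with its unit basis. Given $E_m$, we choose below a $\kappa_m$-block system $I_{m+1}\subset\{\pm1\}^{I_m}$ with $N_m$ blocks, and let $E_{m+1}$ be the extension of $E_m$ by $(I_{m+1},\theta_m)$, with basis $(e^{m+1}_\rho)_{\rho\in I_{m+1}}$. By (P1) and (P3), Lemma~\ref{lem:ext} applies. So $E_m\subset E_{m+1}$ isometrically, and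
\begin{equation}\label{eq:levels}
t_me^m_i=\frac1{D_{m+1}}\sum_{\rho\in I_{m+1}}\rho_ie^{m+1}_\rho,\qquad P_me^{m+1}_\sigma=t_m\sum_{i\in I_m}\sigma_ie^m_i,
\end{equation}
where $P_m\colon E_{m+1}\to E_m$ is the projection with weight $1$. Put $E_0=\{0\}$, $I_0=\emptyset$, $P_0=0$. For $\alpha\in I_{m-1}$, $R_\alpha\in\{\pm1\}^{I_m}$ is the vector of Section~\ref{sec:step} for the step from $E_{m-1}$ to $E_m$, so that in the basis $(e^m_i)$
\begin{equation}\label{eq:Pmatrix}
P_{m-1}=\frac1{D_m}\sum_{\alpha\in I_{m-1}}R_\alpha R_\alpha^{T},\qquad(P_{m-1})_{ii}=\frac{D_{m-1}}{D_m},\qquad|(P_{m-1})_{ij}|\le\frac{D_{m-1}}{D_m}.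
\end{equation}

\medskip\noindent\textbf{The functionals.} The trace argument of Section~\ref{sub:large} needs, at each level, substitutes for the coordinate functionals that are defined and bounded on the whole tower. For $i\in I_m$ and $z\in E_m$ let $f^m_i(z)$ be the $i$-th coordinate of $z-P_{m-1}z$. Thus
\[
f^m_i|_{E_{m-1}}=0,\qquad f^m_i(e^m_j)=1_{i=j}-(P_{m-1})_{ij}.
\]
Subtracting $P_{m-1}$ changes the coordinate functional by at most $D_{m-1}/D_m$ on the basis and makes it vanish on all lower levels; this will make the limit trace vanish on finite-rank operators. On $E_k$, $k>m$, define $f^m_i$ as $f^m_i\circ P_m\circ\dots\circ P_{k-1}$; these definitions agree because $P_k$ is the identity on $E_k$. The error in passing from one trace to the next is measured by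
\[
\psi^m_\rho=\theta_m^{-1}\sum_{i\in I_m}\rho_if^m_i-f^{m+1}_\rho\qquad(\rho\in I_{m+1}).
\]

\medskip\noindent\textbf{The choice of $I_{m+1}$.} The difficulty is that $P_m$ has large norm (Section~\ref{sub:large}), so extending a functional through $P_m$ could increase its norm by a factor of about $\theta_m$ at each level. But only finitely many functionals are present at stage $m$, and random signs are almost orthogonal to any given short list of vectors. Once $E_1,\dots,E_m$ are built, the set
\[
\mathcal V_m=\big\{(f^n_i(e^m_j))_{j}:n\le m,\,i\in I_n\big\}\cup\big\{(\psi^n_\rho(e^m_j))_{j}:n<m,\,\rho\in I_{n+1}\big\}\cup\{R_\alpha:\alpha\in I_{m-1}\}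
\]
of vectors indexed by $j\in I_m$ is determined. These vectors are real, since all the matrices involved are real, and $|\mathcal V_m|\le2D_m+2D_m+D_{m-1}\le5D_m$ by (P1).

\begin{lemma}\label{lem:choice}
There is a $\kappa_m$-block system $I_{m+1}\subset\{\pm1\}^{I_m}$ with $N_m$ blocks such that
\begin{equation}\label{eq:V}
|\langle\rho,v\rangle|\le\kappa_mD_m|v|_\infty\qquad(\rho\in I_{m+1},\ v\in\mathcal V_m).
\end{equation}
\end{lemma}

\begin{proof}
Hoeffding's inequality states that $\mathbb P(|\sum a_i\varepsilon_i|>\lambda)\le2\exp(-\lambda^2/(2\sum a_i^2))$ for real $a_i$ and independent uniform signs $\varepsilon_i$. Let all signs $\eta^b_i$ be independent and uniform. For $b\ne b'$, $\langle\eta^bh,\eta^{b'}h'\rangle$ is a sum of $D_m$ independent uniform signs, and $\langle\eta^bh,v\rangle=\sum_i h_iv_i\eta^b_i$ has $\sum(h_iv_i)^2\le D_m|v|_\infty^2$. So each required inequality fails with probability at most $2\exp(-\kappa_m^2D_m/2)$. There are at most $\frac12D_{m+1}^2+5D_mD_{m+1}\le D_{m+1}^2$ inequalities, since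 $N_m\ge10$. By (P5) all of them hold with positive probability.
\end{proof}

This completes the induction. Let $X$ be the completion of $\bigcup_mE_m$; it is separable. By Lemma~\ref{lem:ext}(b) and induction, a linear functional $\varphi$ on $\bigcup_mE_m$ has norm
\begin{equation}\label{eq:sup}
\|\varphi\|=\sup_{k\ge1}\max_{i\in I_k}|\varphi(e^k_i)|,
\end{equation}
and the same formula with $k\le m$ holds on $E_m$.

\begin{lemma}\label{lem:norms}
The functionals $f^m_i$ and $\psi^m_\rho$ extend to elements of $X^*$ with $\|f^m_i\|\le1$ and $\|\psi^m_\rho\|\le2/\theta_m=2\cdot32^{-m}$.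
\end{lemma}

\begin{proof}
Let $\varphi=f^m_i$ with $m\le k$ or $\varphi=\psi^m_\rho$ with $m<k$. Then $\varphi=\varphi\circ P_k$ on $E_{k+1}$ and $(\varphi(e^k_j))_j\in\mathcal V_k$, so by \eqref{eq:levels}, \eqref{eq:V} and (P3)
\[
|\varphi(e^{k+1}_\sigma)|=t_k\Big|\sum_j\sigma_j\varphi(e^k_j)\Big|\le\theta_k\kappa_k\max_j|\varphi(e^k_j)|\le\max_j|\varphi(e^k_j)|.
\]
Hence in \eqref{eq:sup} it suffices to consider the levels $k\le m$ for $f^m_i$ and $k\le m+1$ for $\psi^m_\rho$. Both vanish on $E_{m-1}$, and $|f^m_i(e^m_j)|\le1$ by \eqref{eq:Pmatrix}. It remains to evaluate $\psi^m_\rho$ on levels $m$ and $m+1$. Write $P$ for the symmetric matrix \eqref{eq:Pmatrix}, acting on $\mathbb K^{I_m}$, and $D,D',\theta,\kappa,t$ for $D_m,D_{m+1},\theta_m,\kappa_m,t_m$.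

\emph{Level $m$.} Since $f^{m+1}_\rho$ vanishes on $E_m$, we have $\psi^m_\rho(e^m_j)=\theta^{-1}(\rho_j-(P\rho)_j)$. By \eqref{eq:V} for the vectors $R_\alpha$ and (P1), $|(P\rho)_j|\le\frac1D\sum_\alpha|\langle\rho,R_\alpha\rangle|\le D_{m-1}\kappa\le1$. So $|\psi^m_\rho(e^m_j)|\le2/\theta$.

\emph{Level $m+1$.} By \eqref{eq:levels}, $f^m_i(e^{m+1}_\sigma)=t(\sigma-P\sigma)_i$, and $t/\theta=1/D$. Therefore
\[
\psi^m_\rho(e^{m+1}_\sigma)=\Big(\frac{\langle\rho,\sigma\rangle}D-1_{\rho=\sigma}\Big)-\frac{\langle\rho,P\sigma\rangle}D+\frac{\langle\rho,\sigma\rangle}{D'} .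
\]
The first term is $0$ for $\rho=\sigma$ and at most $\kappa$ in modulus otherwise. The second is at most $D^{-2}\sum_\alpha|\langle\rho,R_\alpha\rangle\langle\sigma,R_\alpha\rangle|\le D_{m-1}\kappa^2\le\kappa$. The third is at most $D/D'=1/N_m\le\kappa$. The total is at most $3\kappa\le2/\theta$ by (P3).
\end{proof}

\section{Failure of the AP and trivial type}\label{sec:trace}

For a bounded operator $T$ on $X$ put $\beta_m(T)=\frac1{D_m}\sum_{i\in I_m}f^m_i(Te^m_i)$, so $|\beta_m(T)|\le\|T\|$. Substituting \eqref{eq:levels} and using $t_mD_m=\theta_m$, we get $\beta_m(T)=\frac1{D_{m+1}}\sum_\rho\theta_m^{-1}\sum_i\rho_if^m_i(Te^{m+1}_\rho)$, that is,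
\begin{equation}\label{eq:diff}
\beta_m(T)-\beta_{m+1}(T)=\frac1{D_{m+1}}\sum_{\rho\in I_{m+1}}\psi^m_\rho(Te^{m+1}_\rho).
\end{equation}
By Lemma~\ref{lem:norms} the right side is at most $2\cdot32^{-m}\|T\|$ in modulus. So $\Phi(T)=\lim_m\beta_m(T)$ exists, $\Phi$ is linear, $|\Phi(T)|\le\|T\|$, and
\begin{equation}\label{eq:Phi}
\Phi(T)=\frac1{D_1}\sum_{i\in I_1}f^1_i(Te^1_i)-\sum_{m\ge1}\frac1{D_{m+1}}\sum_{\rho\in I_{m+1}}\psi^m_\rho(Te^{m+1}_\rho).
\end{equation}

\begin{lemma}\label{lem:Phi}
$\Phi(\mathrm{id})=1$, and $\Phi(T)=0$ for every bounded $T$ of finite rank.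
\end{lemma}

\begin{proof}
By \eqref{eq:Pmatrix}, $\beta_m(\mathrm{id})=1-D_{m-1}/D_m\to1$. By linearity let $T=\varphi(\cdot)y$. If $y\in E_n$, then $f^m_i(y)=0$ and $\beta_m(T)=0$ for $m>n$. For general $y$ and $y'\in\bigcup E_n$ we get $|\Phi(T)|=|\Phi(\varphi(\cdot)(y-y'))|\le\|\varphi\|\|y-y'\|$, which can be made arbitrarily small.
\end{proof}

\begin{proposition}\label{prop:noAP}
$X$ fails the AP.
\end{proposition}

\begin{proof}
The bound $|\Phi(T)|\le\|T\|$ is not enough, since the AP concerns convergence on compact sets; but the fast decay of $\|\psi^m_\rho\|$ leaves room to shrink the vectors in \eqref{eq:Phi}. Let $(z_j)$ list the vectors $e^1_i$ and $2^{-m}e^{m+1}_\rho$ $(m\ge1)$ level by level. Then $\|z_j\|\to0$, so the closed absolutely convex hull $K$ of $\{z_j\}$ is compact by Mazur's theorem. Suppose that finite-rank bounded operators $T_n$ satisfy $T_nx\to x$ for all $x\in K$, and put $S_n=\mathrm{id}-T_n$. The operator $A\colon\ell_1\to X$, $Aa=\sum a_jz_j$, maps the unit ball into $K$, so $S_nA\to0$ pointwise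 on $\ell_1$. By the uniform boundedness principle, $C=\sup_{n,j}\|S_nz_j\|<\infty$. Lemma~\ref{lem:Phi}, \eqref{eq:Phi} and Lemma~\ref{lem:norms} give
\[
1=|\Phi(S_n)|\le\frac1{D_1}\sum_i\|S_ne^1_i\|+\sum_{m\ge1}2\cdot16^{-m}\frac1{D_{m+1}}\sum_\rho\|S_n(2^{-m}e^{m+1}_\rho)\| .
\]
Each term tends to $0$ as $n\to\infty$, and the $m$-th term is at most $2C\cdot16^{-m}$. By dominated convergence the right side tends to $0$, a contradiction.
\end{proof}

\begin{remark}\label{rem:bigproj}
Identity \eqref{eq:diff} uses $T$ only on $E_{m+1}$. If $T\colon E_{m+1}\to E_m$ is a projection, then $\beta_m(T)=1-D_{m-1}/D_m\ge\frac9{10}$ and $\beta_{m+1}(T)=0$, so $\|T\|\ge\frac9{20}\theta_m$. In particular every operator $T_{m,\omega}$ in Theorem~\ref{thm:main} has norm at least $\frac9{20}32^m$.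
\end{remark}

\begin{proposition}\label{prop:l1}
For every $n$ there are $x_1,\dots,x_n\in X$ with $\frac13\sum|a_j|\le\|\sum a_jx_j\|\le\sum|a_j|$ for all scalars $a_j$. Hence $X$ has trivial type.
\end{proposition}

\begin{proof}
Choose $m$ with $N_m\ge2n$, distinct $\rho_1,\dots,\rho_n\in I_{m+1}$, and $x_j=e^{m+1}_{\rho_j}$. The upper bound holds because $\|x_j\|\le1$. Given $a_j$, take unimodular $\lambda_j$ with $\lambda_ja_j=|a_j|$ and let $\varphi$ be the restriction of $\sum\lambda_jf^{m+1}_{\rho_j}$ to $E_{m+1}$. The entries of $P_m$ are at most $1/N_m\le1/(2n)$ in modulus. So $\varphi$ vanishes on $E_m$ and $|\varphi(e^{m+1}_\sigma)|\le1+n/N_m\le\frac32$, whence $\|\varphi\|\le\frac32$; and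
\[
\Big|\varphi\Big(\sum a_jx_j\Big)\Big|=\Big|\sum_j|a_j|-\sum_{j,l}\lambda_la_j(P_m)_{\rho_l\rho_j}\Big|\ge\Big(1-\frac n{N_m}\Big)\sum|a_j|\ge\frac12\sum|a_j| .
\]
This gives the lower bound. Type $r>1$ would give $(n/3)^r\le\tau^rn$ for all $n$, which is false.
\end{proof}

\section{Random projections and the $p$-AP}\label{sec:random}

Fix $m$ and write $D,N,\theta,L,q,W,\kappa,t$ for the quantities of level $m$.

\subsection{From $E_{m+1}$ to $E_m$}

For $1\le s\le L$ let $n_s=(N/W)\,q^{3(s-1)}$. By (P2) these are integers, powers of $2$, and $n_L=N$. For each $s$ cut $\Omega_m=\{1,\dots,N\}$ into intervals of length $n_s$, the intervals of \emph{scale $s$}. Let $\omega$ be uniform in $\Omega_m$. For $\rho\in I_{m+1}$ let $w_s(\rho,\omega)=N/n_s$ if $b(\rho)$ and $\omega$ lie in the same interval of scale $s$, and $w_s(\rho,\omega)=0$ otherwise. Then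
\begin{equation}\label{eq:w}
\mathbb P\big(w_s(\rho,\omega)\ne0\big)=n_s/N,\qquad\mathbb E\,w_s(\rho,\omega)=1,\qquad0\le w_s\le N/n_1=W .
\end{equation}
For fixed $\omega$, each $w_s(\cdot,\omega)$ depends only on $b(\rho)$ and has average $1$ over the blocks, and so does $w=\frac1L\sum_sw_s$. Let $T_\omega\colon E_{m+1}\to E_m$ be the projection with weight $w(\cdot,\omega)$. By Lemma~\ref{lem:ext}(c), $\|T_\omega\|\le\theta W=M_m$.

\begin{lemma}\label{lem:onestep}
Let $z=\sum a_\rho e^{m+1}_\rho$ with $\sum|a_\rho|\le1$, and let $0<p<1$. Then $\mathbb E\|T_\omega z\|^p\le c_p+3$, where $c_p=2^{5p^2/(4(1-p))}$.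
\end{lemma}

\begin{proof}
We have $T_\omega z=t\sum_ig_ie^m_i$ with $g=\frac1L\sum_s\sum_\rho a_\rho w_s(\rho,\omega)\rho\in\mathbb K^{I_m}$, so
\[
\|T_\omega z\|\le t\sum_i|g_i|\le\frac\theta{\sqrt D}|g|_2 .
\]
As in Section~\ref{sub:small}, call $\rho$ \emph{large}, \emph{middle} or \emph{small at scale $s$} according to whether $|a_\rho|N/n_s$ is greater than $q$, lies in $[q^{-1},q]$, or is less than $q^{-1}$. Split the double sum accordingly, $g=g^1+g^2+g^3$, and put $U_j=\theta|g^j|_2/\sqrt D$, so that $\|T_\omega z\|\le U_1+U_2+U_3$.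

\emph{Large terms are rarely seen.} Let $Z=\frac1L\sum_s\sum_{\rho\text{ large at }s}|a_\rho|w_s(\rho,\omega)$. Since $|\rho|_2=\sqrt D$, $U_1\le\theta Z$, and $\mathbb EZ\le1$ by \eqref{eq:w}. Since $\sum|a_\rho|\le1$, at most $N/(qn_s)$ indices are large at scale $s$, so the probability that one of them has $w_s\ne0$ is at most $1/q$. Hence $\mathbb P(Z\ne0)\le L/q$, and H\"older's inequality with exponents $1/p$ and $1/(1-p)$ gives $\mathbb EZ^p\le(\mathbb EZ)^p\,\mathbb P(Z\ne0)^{1-p}$. Thus
\[
\mathbb EU_1^p\le\theta^p(L/q)^{1-p}=2^{5(mp-m^2(1-p))}\le c_p,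
\]
because $yp-y^2(1-p)$ is maximal at $y=p/(2(1-p))$, with value $p^2/(4(1-p))$.

\emph{Middle terms occur at one scale.} The numbers $|a_\rho|N/n_s$ change by the factor $q^3$ from one scale to the next, and the endpoints of $[q^{-1},q]$ have ratio $q^2$. So each $\rho$ is middle at one scale at most, and
\[
\mathbb EU_2\le\frac\theta L\sum_s\sum_{\rho\text{ middle at }s}|a_\rho|\,\mathbb Ew_s(\rho,\omega)\le\frac\theta L=1 .
\]

\emph{Small terms cancel.} Fix $s$ and let $Y_s=\sum_\rho|a_\rho|w_s(\rho,\omega)$, so $\mathbb E\sqrt{Y_s}\le1$ and $\mathbb EY_s\le1$. The coefficients $\lambda_\rho=a_\rho w_s(\rho,\omega)$ with $\rho$ small at $s$ satisfy $|\lambda_\rho|\le1/q$, so $\sum|\lambda_\rho|^2\le Y_s/q$, and Lemma~\ref{lem:block}(b) gives $|\sum\lambda_\rho\rho|_2\le\sqrt{DY_s/q}+\sqrt{\kappa D}\,Y_s$. Averaging over $s$, we get $\mathbb EU_3\le\theta q^{-1/2}+\theta\kappa^{1/2}\le2$, by $\theta q^{-1/2}=2^{5m-5m(m+1)/2}\le1$ and (P3).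

Since $(u+u')^p\le u^p+u'^p$ for $u,u'\ge0$, and $\mathbb EU^p\le(\mathbb EU)^p$, we conclude that $\mathbb E\|T_\omega z\|^p\le c_p+1+2^p\le c_p+3$.
\end{proof}

The middle and small terms are bounded in $L_1$. The gain from $p<1$ occurs in the large terms only, and $c_p\to\infty$ as $p\to1$.

\subsection{From $X$ to $E_m$}

We must extend $T_\omega$ to the higher levels without losing the moment bound. Composing with $P_{m+1},P_{m+2},\dots$ brings in operators of large norm (Remark~\ref{rem:bigproj}), and composing with the random projections of the higher levels would multiply infinitely many constants. Instead we use that, by Lemma~\ref{lem:ext}(a), $T_\omega$ is very small on $E_k$ with respect to the norm of $\ell_1(I_{k+1})$, so small that we can afford to lose the factor $\dim E_m$ in a coordinatewise Hahn--Banach extension.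

\begin{lemma}\label{lem:extend}
Let $k>m$ and let $T\colon E_k\to E_m$ be linear with $\|T\|\le M_m$. Then $T$ has a linear extension $T'\colon E_{k+1}\to E_m$ with $\|T'z\|\le2^{-k}\|z\|_{\ell_1(I_{k+1})}$ for all $z\in E_{k+1}$ and $\|T'\|\le M_m$.
\end{lemma}

\begin{proof}
By Auerbach's lemma, $E_m$ has a basis $v_1,\dots,v_{D_m}$ with biorthogonal functionals $v_j^*$ such that $\|v_j\|=\|v_j^*\|=1$. For $y\in E_k$, $|v_j^*(Ty)|\le M_m\|y\|\le M_m\delta_k\|y\|_{\ell_1(I_{k+1})}$. By the Hahn--Banach theorem $v_j^*T$ extends to a functional $\varphi_j$ on $E_{k+1}$ with $|\varphi_j(z)|\le M_m\delta_k\|z\|_{\ell_1(I_{k+1})}$. Then $T'=\sum_j\varphi_j(\cdot)v_j$ extends $T$, and $\|T'z\|\le D_mM_m\delta_k\|z\|_{\ell_1(I_{k+1})}\le2^{-k}\|z\|_{\ell_1(I_{k+1})}$ by (P4). Lemma~\ref{lem:ext}(b) gives $\|T'\|\le\max(M_m,2^{-k})=M_m$.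
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:noAP} and~\ref{prop:l1} give the failure of the AP and the trivial type. For each $\omega\in\Omega_m$ apply Lemma~\ref{lem:extend} for $k=m+1,m+2,\dots$, starting from $T_\omega$. This defines a map of norm at most $M_m$ on $\bigcup E_k$, hence a bounded operator $T_{m,\omega}\colon X\to E_m$ that is the identity on $E_m$. It does not depend on $p$.

Fix $0<p<1$ and let $\Sigma_k=\sup\{\mathbb E\|T_{m,\omega}x\|^p:x\in E_k,\ \|x\|\le1\}$. By \eqref{eq:norm}, each $x\in E_{k+1}$ with $\|x\|\le1$ is a sum $y+z$ with $y\in E_k$, $\|y\|\le1$ and $\|z\|_{\ell_1(I_{k+1})}\le1$, and $\|T_{m,\omega}x\|^p\le\|T_{m,\omega}y\|^p+\|T_{m,\omega}z\|^p$. For $k=m$ this and Lemma~\ref{lem:onestep} give $\Sigma_{m+1}\le1+(c_p+3)$; for $k>m$ Lemma~\ref{lem:extend} gives $\Sigma_{k+1}\le\Sigma_k+2^{-kp}$. By homogeneity, \eqref{eq:moment} holds on $\bigcup E_k$ with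
\[
C_p=4+c_p+\sum_{k\ge1}2^{-kp},
\]
which does not depend on $m$. Since $\Omega_m$ is finite, the left side of \eqref{eq:moment} is continuous in $x$, so the inequality holds on $X$.

Let $\mu$ be a Radon probability with $\int\|x\|^p\,d\mu<\infty$; every compactly supported one qualifies. For $y\in E_m$ we have $x-T_{m,\omega}x=(x-y)-T_{m,\omega}(x-y)$, so $\mathbb E\|x-T_{m,\omega}x\|^p\le(1+C_p)\|x-y\|^p$. Taking the infimum over $y$ and integrating,
\[
\mathbb E_\omega\int\|x-T_{m,\omega}x\|^p\,d\mu(x)\le(1+C_p)\int\operatorname{dist}(x,E_m)^p\,d\mu(x).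
\]
The integrand on the right tends to $0$ pointwise and is at most $\|x\|^p$, so the right side tends to $0$. Given $\varepsilon>0$, for large $m$ some $\omega$ satisfies $\int\|x-T_{m,\omega}x\|^p\,d\mu<\varepsilon$.
\end{proof}

\section{Cauchy series and traces}\label{sec:cauchy}

For a standard Cauchy variable $\vartheta$ and $u>0$, $\mathbb P(u|\vartheta|>1)=\frac2\pi\arctan u$. Since $\arctan u\le u$, and $\arctan u\ge\frac\pi4u$ on $[0,1]$ by concavity,
\begin{equation}\label{eq:tail}
\mathbb P(u|\vartheta|>1)\le u\quad(u\ge0),\qquad\mathbb P(u|\vartheta|>1)\ge u/2\quad(0\le u\le1).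
\end{equation}
We also use L\'evy's inequality: if $\xi_1,\dots,\xi_n$ are independent symmetric random vectors with sum $\sigma$, then $\mathbb P(\max_j\|\xi_j\|>\lambda)\le2\,\mathbb P(\|\sigma\|>\lambda)$. Indeed, let $A_j$ be the event that $j$ is the first index with $\|\xi_j\|>\lambda$, and let $\sigma^j=2\xi_j-\sigma$, which is $\sigma$ with the signs of all other terms reversed. On $A_j$ one of $\|\sigma\|,\|\sigma^j\|$ exceeds $\lambda$, and by symmetry $\mathbb P(A_j,\|\sigma^j\|>\lambda)=\mathbb P(A_j,\|\sigma\|>\lambda)$; now sum over $j$.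

\begin{lemma}\label{lem:lower}
Let $c_n>0$ and $x_n\in X$, and suppose that $\xi=\sum c_n\vartheta_nx_n$ converges in probability. Let $S$ be a bounded operator on $X$ with $\Lambda=\sum c_n\|Sx_n\|<\infty$. Then $\mathbb P(\|S\xi\|\ge\Lambda)\ge0.19$.
\end{lemma}

\begin{proof}
Let $\Lambda>0$, and put $u_n=c_n\|Sx_n\|/\Lambda\le1$, so $\sum u_n=1$. By independence and \eqref{eq:tail},
\[
\mathbb P\big(\sup_nu_n|\vartheta_n|>1\big)\ge1-\prod_n(1-u_n/2)\ge1-e^{-1/2}>0.39 .
\]
The partial sums $\sigma_n=\sum_{j\le n}c_j\vartheta_jSx_j$ converge to $S\xi$ in probability, so $\limsup_n\mathbb P(\|\sigma_n\|>\Lambda)\le\mathbb P(\|S\xi\|\ge\Lambda)$. By L\'evy's inequality $\mathbb P(\max_{j\le n}u_j|\vartheta_j|>1)\le2\,\mathbb P(\|\sigma_n\|>\Lambda)$; let $n\to\infty$.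
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:trace}\textup{(i)}]
The vector $\xi=\sum c_n\vartheta_nx_n$ takes values in the closed span of the $x_n$, a complete separable metric space, on which every Borel probability is Radon. So there is a compact $K$ with $\mathbb P(\xi\notin K)\le0.09$, and the law $\mu$ of $\xi$ conditioned on $\{\xi\in K\}$ is a Radon probability with compact support. Let $\varepsilon>0$, take a finite-rank $T$ with $\int\|x-Tx\|^p\,d\mu<\varepsilon$, and put $S=\mathrm{id}-T$ and $\Lambda=\sum c_n\|Sx_n\|$, which is finite since $\sum c_n<\infty$. By Lemma~\ref{lem:lower},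
\[
\varepsilon>\mathbb E\big(\|S\xi\|^p1_{\xi\in K}\big)\ge\Lambda^p\,\mathbb P(\|S\xi\|\ge\Lambda,\ \xi\in K)\ge0.1\,\Lambda^p .
\]
By \eqref{eq:nulltensor}, $|\sum x_n^*(x_n)|\le\Lambda\le(10\varepsilon)^{1/p}$, and $\varepsilon$ is arbitrary.

It remains to prove convergence in the two special cases. Let $\zeta_n=c_n\vartheta_n1_{c_n|\vartheta_n|\le1}$. By \eqref{eq:tail}, $\sum\mathbb P(\zeta_n\ne c_n\vartheta_n)\le\sum c_n<\infty$, so by the Borel--Cantelli lemma almost surely $\zeta_n=c_n\vartheta_n$ for all large $n$. It suffices to show that $\sum\zeta_nx_n$ converges in probability.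

If $\sum c_n\log(1+1/c_n)<\infty$, then
\[
\mathbb E|\zeta_n|=\frac{2c_n}\pi\int_0^{1/c_n}\frac{y\,dy}{1+y^2}=\frac{c_n}\pi\log(1+c_n^{-2})\le\frac{2c_n}\pi\log(1+1/c_n),
\]
so $\sum|\zeta_n|<\infty$ almost surely and the series converges absolutely.

Let $X$ have type $r\in(1,2]$ with constant $\tau$. The $\zeta_n$ are independent and symmetric, so $(\zeta_n)$ has the same law as $(\varepsilon_n\zeta_n)$ with independent uniform signs $\varepsilon_n$ that are independent of $(\zeta_n)$. Averaging first over the signs,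
\[
\mathbb E\Big\|\sum_{n=k}^l\zeta_nx_n\Big\|^r\le\tau^r\sum_{n=k}^l\mathbb E|\zeta_n|^r\le\tau^r\sum_{n=k}^lc_n^r\,\frac2\pi\int_0^{1/c_n}y^{r-2}\,dy\le\frac{2\tau^r}{\pi(r-1)}\sum_{n\ge k}c_n .
\]
This tends to $0$ as $k\to\infty$, so the series converges in $L_r$, hence in probability. The last integral is infinite at $r=1$; this is where nontrivial type is needed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:trace}\textup{(ii)}]
Let $(x_n^*,x_n)$ list, level by level, the pairs $(D_1^{-1}f^1_i,e^1_i)$ and $(-D_{m+1}^{-1}\psi^m_\rho,e^{m+1}_\rho)$, omitting those with zero functional. By Lemma~\ref{lem:norms}, $c_n\le1/D_1$ for the first $D_1$ pairs, and $c_n\le2\cdot32^{-m}/D_{m+1}$ for the at most $D_{m+1}$ pairs that come from $\psi^m$. So $\sum c_n<\infty$, and \eqref{eq:Phi} reads $\Phi(T)=\sum_nx_n^*(Tx_n)$. By Lemma~\ref{lem:Phi}, $\sum x_n^*(x_n)=1$, and for $y\in X$, $\varphi\in X^*$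
\[
\varphi\Big(\sum_nx_n^*(y)x_n\Big)=\sum_nx_n^*\big(\varphi(x_n)y\big)=\Phi(\varphi(\cdot)y)=0 .
\]
Hence the tensor is null. Let $0<\gamma<1$. The function $u(\log\frac1u)^\gamma$ has derivative $(\log\frac1u)^{\gamma-1}(\log\frac1u-\gamma)$, so it increases on $(0,e^{-1})$, an interval that contains all $c_n$ and all the upper bounds above. By (P1), $\log(32^mD_{m+1})\le5m+256\nu_m\le Cm^332^m$ with an absolute constant $C$. Apart from the first $D_1$ terms,
\[
\sum_nc_n\Big(\log\frac1{c_n}\Big)^\gamma\le\sum_{m\ge1}2\cdot32^{-m}\big(Cm^332^m\big)^\gamma=2C^\gamma\sum_{m\ge1}m^{3\gamma}32^{-m(1-\gamma)}<\infty .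
\]
The exponent $\gamma=1$ is impossible in any space with the $p$-AP for some $p<1$: for a null tensor $c_n\le1$ for large $n$, and then $\log(1+1/c_n)\le\log2+\log(1/c_n)$, so $\sum c_n\log(1/c_n)<\infty$ forces trace $0$ by part (i).
\end{proof}

\begin{remark}
Part (i) explains the size of the dimensions $D_m$. The terms of level $m$ contribute at most $2\theta_m^{-1}\log(\theta_mD_{m+1})$ to $\sum c_n\log(1/c_n)$, and this series must diverge because $X$ has the $p$-AP and the trace is $1$. So $\sum\theta_m^{-1}\log(\theta_mD_{m+1})=\infty$ is forced, although $\sum\theta_m^{-1}<\infty$. In the construction this appears as (P2): the $\theta_m$ separated scales require $\log N_m\ge3(\theta_m-1)\log q_m$.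
\end{remark}

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{SAP}
\emph{Stochastic approximation properties},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/90208}.

\end{thebibliography}
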